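# Uncountable almost disjoint families without choice: two readings of "uncountable"

## 1. Dedekind-infinite sets have almost disjoint families of size $2^{\aleph_0}$

We work without the Axiom of Choice, in ZF or in ZFA (ZF with atoms). For sets $A,B$ write $|A|\le|B|$ if there is an injection $A\to B$. "Infinite" means "not finite".

**Definition.** Let $X$ be an infinite set. An *almost disjoint family* (AD family) in $X$ is a family $\mathcal A$ of infinite subsets of $X$ such that $A\cap B$ is finite for all distinct $A,B\in\mathcal A$.

**Definition.** A set $A$ is *Dedekind-infinite* (DI) if $\aleph_0\le|A|$, that is, if some injection $\omega\to A$ exists. Otherwise $A$ is *Dedekind-finite* (DF).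

With choice every infinite set is DI. Without choice there may be infinite DF sets; we meet some in Section 3. For DI sets, large AD families come for free.

**Fact 1.1.** *The set $\omega$ has an AD family of size $2^{\aleph_0}$. So does every DI set, and $2^{\aleph_0}>\aleph_0$.*

*Proof.* Replace $\omega$ by the set $2^{<\omega}$ of finite binary sequences, which is countable by an explicit bijection. For $f\in2^\omega$ let $b_f=\{f\restriction n:n\in\omega\}$, an infinite set. If $f\ne f'$ first differ at place $n$, then $b_f\cap b_{f'}$ consists of the $n+1$ sequences $f\restriction m$, $m\le n$. So $\{b_f:f\in2^\omega\}$ is AD and has size $2^{\aleph_0}$. Clearly $\aleph_0\le2^{\aleph_0}$. An injection $2^\omega\to\omega$ would give a surjection $\omega\to2^\omega$, against Cantor, so $2^{\aleph_0}\not\le\aleph_0$. If $X$ is DI, copy this family to the image of $\omega$ in $X$ and use the next fact. $\square$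

**Fact 1.2.** *An AD family in an infinite subset of $Y$ is an AD family in $Y$.* This is immediate from the definition.

**Fact 1.3.** *Let $\varphi:Y\to Z$ be a finite-to-one surjection with $Z$ infinite, and let $\mathcal A$ be AD in $Z$. Then $\{\varphi^{-1}[A]:A\in\mathcal A\}$ is AD in $Y$ and has the same cardinality as $\mathcal A$. In particular, if $Y$ is infinite and there is a finite-to-one map $Y\to\omega$, then $Y$ has an AD family of size $2^{\aleph_0}$.*

*Proof.* The set $\varphi^{-1}[A]$ is mapped onto the infinite set $A$, so it is infinite. For $A\ne B$, the set $\varphi^{-1}[A]\cap\varphi^{-1}[B]=\varphi^{-1}[A\cap B]$ is a finite union of finite sets. Since $\varphi$ is onto, $A$ is recovered as $\varphi[\varphi^{-1}[A]]$, so $A\mapsto\varphi^{-1}[A]$ is injective. For the last sentence, the range of the map is infinite, since otherwise $Y$ would be a finite union of finite sets. So the range is a copy of $\omega$, and Fact 1.1 applies to it. $\square$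

Now drop the assumption that $X$ is DI. What changes? The word "uncountable" splits into two notions, and so we have two statements.

* **(1)** Every infinite set $X$ has an AD family $\mathcal A$ with $|\mathcal A|\not\le\aleph_0$.
* **(2)** Every infinite set $X$ has an AD family $\mathcal A$ with $|\mathcal A|>\aleph_0$, meaning $\aleph_0\le|\mathcal A|$ and $|\mathcal A|\ne\aleph_0$.

In these notes *uncountable* means $\not\le\aleph_0$, as in (1). If $|\mathcal A|>\aleph_0$ then $|\mathcal A|\not\le\aleph_0$ (two injections would give a bijection, by the Cantor–Bernstein theorem, which needs no choice). So (2) implies (1). The question, from the paper "On the existence of almost disjoint and MAD families without AC" (https://www.impan.pl/shop/publication/transaction/download/product/113031), is whether there is a model of ZFA or ZF in which (1) is true and (2) is false.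

The two notions differ for the following reason.

**Fact 1.4.** *An infinite DF set is uncountable.* Indeed, an infinite set of size $\le\aleph_0$ is in bijection with an infinite subset of $\omega$, so it has size $\aleph_0$ and is DI.

So an infinite DF family of almost disjoint sets serves (1) but not (2). Here is the simplest way to get one.

**Example 1.5.** Let $A$ be an infinite DF set and $X=A\times A$. The columns $\{a\}\times A$, $a\in A$, are infinite and pairwise disjoint, and they form a family equinumerous with $A$, hence uncountable. This family does not have size $>\aleph_0$, since it is DF.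

A set that looks like a square thus has an uncountable AD family for a cheap reason. Keep this in mind for Section 4. The answer to the question is yes, in both theories.

**Theorem A.** *There is a permutation model $\mathcal N$ of ZFA in which (1) holds and (2) fails. In fact its set of atoms is infinite and every AD family in it is Dedekind-finite.*

**Theorem B (ZF or ZFA).** *(2) holds if and only if (1) holds and $P(X)$ is Dedekind-infinite for every infinite $X$. More precisely, if every infinite subset of an infinite set $X$ has an uncountable AD family, then $X$ has an AD family of size $>\aleph_0$ if and only if $P(X)$ is DI. If $P(X)$ is DF, then all AD families in $X$ are DF.*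

**Theorem C.** *Let $V\models$ ZFC and let $\lambda$ be an infinite cardinal of $V$. There is a symmetric extension $N\models$ ZF of $V$ with $P(\lambda)^N=P(\lambda)^V$ (so $P(\lambda)$, and in particular $\mathbb R$, is well-orderable in $N$) in which (1) holds and (2) fails. In fact some infinite set has Dedekind-finite power set in $N$. So Con(ZF) implies Con(ZF + (1) + $\neg$(2)).*

Theorem A starts from a model of ZFA + AC with a countably infinite set of atoms, Theorem C from a model of ZFC; both are available relative to Con(ZF). We begin with Theorem B, because it tells us what to look for.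

## 2. Why the power set must be Dedekind-finite: Theorem B

**Step 1 (the easy direction).** This step shows that a DF power set forbids AD families of size $>\aleph_0$. An AD family in $X$ is a subset of $P(X)$. If $P(X)$ is DF, all its subsets are DF, so every AD family in $X$ is DF, and none has size $>\aleph_0$. Put differently, an AD family of size $>\aleph_0$ in $X$ makes $P(X)$ DI.

For the other direction assume that every infinite subset of $X$ has an uncountable AD family, and let $(A_n)_{n<\omega}$ be distinct subsets of $X$.

**Step 2 (infinitely many disjoint pieces).** This step turns the sequence of distinct sets into a sequence of pairwise disjoint sets, infinitely many of them nonempty. Let $\xi:X\to2^\omega$ be $\xi(x)=(\chi_{A_n}(x))_{n<\omega}$, where $\chi_{A_n}$ is the characteristic function of $A_n$, and let $R=\xi[X]$. Since $A_n=\xi^{-1}[\{z\in R:z(n)=1\}]$, the $A_n$ are preimages of subsets of $R$. They are distinct, so $R$ has infinitely many subsets, and $R$ is infinite.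

For $t\in 2^{<\omega}$ let $[t]=\{z\in2^\omega:t\subseteq z\}$. Define $r\in2^\omega$ by recursion: if $R\cap[r\restriction n]$ is infinite, then one of its two halves is infinite, and we put $r(n)=0$ if the half with $n$-th entry $0$ is infinite and $r(n)=1$ otherwise. No choice is used, and $R\cap[r\restriction n]$ is infinite for all $n$. Put
$$X_n=\xi^{-1}\big[\,[r\restriction n]\setminus[r\restriction(n+1)]\,\big].$$
These sets are pairwise disjoint. Infinitely many are nonempty: if $X_n=\emptyset$ for all $n\ge m$, then $R\cap[r\restriction m]=R\cap[r\restriction n]$ for all $n\ge m$, so $R\cap[r\restriction m]\subseteq\bigcap_n[r\restriction n]=\{r\}$ would be finite.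

**Step 3 (building the family).** This step produces an AD family of size $>\aleph_0$ from the pieces.

Suppose first that infinitely many of the nonempty $X_n$ are finite. Let $Z$ be the union of these finite ones. Sending $x\in X_n$ to $n$ is a finite-to-one map of $Z$ onto an infinite subset of $\omega$. By Facts 1.3 and 1.2, $X$ has an AD family of size $2^{\aleph_0}>\aleph_0$.

Otherwise infinitely many $X_n$ are infinite. List these in order as $C_0,C_1,\dots$. Let $\mathcal A$ be an uncountable AD family in $C_0$. Then $\mathcal A\cup\{C_n:n\ge1\}$ is AD in $X$, since each $C_n$ with $n\geq 1$ is disjoint from $C_0$ and from the other $C_m$. It is DI because of the $C_n$, and it is not $\le\aleph_0$ because it contains $\mathcal A$. So it has size $>\aleph_0$.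

**Step 4 (the global equivalence).** If (2) holds, then (1) holds, and every $P(X)$, $X$ infinite, is DI by Step 1. If (1) holds and all these power sets are DI, then the local statement applies to every infinite $X$ and gives (2). This proves Theorem B. $\blacksquare$

Consequently, in any model of (1) and $\neg$(2), the sets $X$ witnessing the failure of (2) are exactly the infinite sets with DF power set. We need an infinite set with DF power set in a universe where every infinite set, that one included, still has an uncountable AD family.

## 3. Two permutation models where (1) fails too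

**Permutation models.** Start from a model of ZFA + AC with a set $U$ of atoms. Since Boolean algebras have atoms as well, we call the members of $U$ *urelements*. A permutation $\pi$ of $U$ acts on the whole universe by $\pi x=\{\pi z:z\in x\}$. Let $\Gamma$ be a group of permutations of $U$ and $\mathcal F$ a *normal filter* of subgroups of $\Gamma$: it contains $\Gamma$, is closed under supergroups, finite intersections and conjugation by elements of $\Gamma$, and contains the stabilizer of each urelement. Call $x$ *symmetric* if $\{\pi\in\Gamma:\pi x=x\}\in\mathcal F$. The permutation model $\mathcal N$ consists of the $x$ that are hereditarily symmetric: $x$, its elements, the elements of those, and so on, are symmetric. It satisfies ZFA (Jech, *The Axiom of Choice*, Ch. 4). Note that a symmetric set all of whose elements lie in $\mathcal N$ lies in $\mathcal N$. Sets built without urelements, such as ordinals, are fixed by all $\pi$ and lie in $\mathcal N$.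

In the two examples of this section $\mathcal F$ is generated by the pointwise stabilizers $\Gamma_F$ of finite $F\subseteq U$, and we say that $F$ supports $x$ if $\pi x=x$ for all $\pi\in\Gamma_F$. If $f:\omega\to P(U)$ in the model has support $F$, then $\pi f(n)=f(n)$ for all $\pi\in\Gamma_F$ and all $n$. So if only finitely many subsets of $U$ are $\Gamma_F$-invariant, for every finite $F$, then $P(U)$ is DF. We look for $\Gamma$ with this property and then test (1) on $U$.

**Example 3.1 (urelements without structure).** Let $U$ be infinite and let $\Gamma$ be the group of all permutations of $U$. Then $\Gamma_F$ is transitive on $U\setminus F$, so an invariant subset of $U$ is a subset of $F$, or $U\setminus F$ together with a subset of $F$. There are $2^{|F|+1}$ of these, so $P(U)$ is DF and (2) fails. But every subset of $U$ in the model is finite or cofinite, so two infinite subsets have infinite intersection. An AD family in $U$ has at most one member, and (1) fails.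

Perhaps $U$ needs more subsets.

**Example 3.2 (urelements ordered like the rationals).** Let $U$ be ordered like $\mathbb Q$ and $\Gamma=\mathrm{Aut}(U,<)$. If $F$ has $n$ elements, the orbits of $\Gamma_F$ are the points of $F$ and the $n+1$ open intervals into which $F$ cuts $U$. So there are $2^{2n+1}$ invariant sets, $P(U)$ is DF, and (2) fails. Now there are many disjoint infinite sets. Still, *every AD family $\mathcal A$ in $U$ in this model is finite*, so (1) fails.

To see this, let $E$ support $\mathcal A$ and let $Z\in\mathcal A$. The set $Z$ has a finite support $F$ and is a union of points of $F$ and open intervals cut out by $F$. Call $b$ a boundary point of $Z$ if every open interval around $b$ meets $Z$ and its complement; boundary points lie in $F$. Suppose some boundary point $b$ of $Z$ is not in $E$. As $Z$ is infinite it contains an open interval $(p,q)$ cut out by $F$, and $b\notin(p,q)$. Choose $K=(p',q')$ with $p<p'<q'<q$, and an open interval $J\ni b$ that is disjoint from $K$, contains no point of $E$, and contains no boundary point of $Z$ other than $b$. Take $\pi\in\Gamma$ that is the identity outside $J$ and has $\pi b\ne b$. Then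 $\pi\in\Gamma_E$, so $\pi Z\in\mathcal A$. The point $\pi b\in J$ is a boundary point of $\pi Z$ but not of $Z$, so $\pi Z\neq Z$. But $K\subseteq Z\cap\pi Z$, so $\mathcal A$ is not AD, a contradiction. Hence all boundary points of all $Z\in\mathcal A$ lie in $E$. If an open interval $I$ cut out by $E$ met both $Z$ and its complement, then some point of $F\cap I$ would be a boundary point of $Z$. So each $Z\in\mathcal A$ is a union of points of $E$ and intervals cut out by $E$, and there are only finitely many such sets.

The obstruction is now visible. Let $E$ support an infinite AD family. Moving a member by $\Gamma_E$ gives another member, so each member must be moved *either to itself or off itself* up to a finite set. For intervals a small motion does neither. Columns of a square do behave this way: a column is moved to itself or to a disjoint column. So we want urelements whose structure has few invariant subsets and splits, after fixing one parameter, as a product of two infinite parts.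

## 4. The countable atomless Boolean algebra and its fibers

Let $B$ be the countable atomless Boolean algebra. By a classical back-and-forth argument it is unique up to isomorphism; a concrete copy is the algebra of finite unions of intervals $[p,q)$ with rational endpoints in $[0,1)$. Write $\neg a$ for the complement, $a-b=a\wedge\neg b$, $B|a=\{x:x\le a\}$, and $\Gamma=\mathrm{Aut}(B)$. Put
$$\Gamma^a=\{\pi\in\Gamma:\pi x=x\text{ for all }x\le\neg a\}.$$
Elements of $\Gamma^a$ fix $\neg a$, hence $a$, so they map $B|a$ to itself. For a finite subalgebra $E$ let $\mathrm{At}(E)$ be its set of atoms and $\Gamma_E$ its pointwise stabilizer. For example, $\{0,a,\neg a,1\}$ with $0<a<1$ has the two atoms $a,\neg a$. Write $\langle M\rangle$ for the subalgebra generated by $M\subseteq B$; it is finite if $M$ is. (For groups, $\langle\cdot\rangle$ is the generated subgroup.)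

If $a\ne0$, then $B|a$ is again a countable atomless Boolean algebra, so $B|a\cong B$. If $(a_i)_{i\le n}$ and $(a_i')_{i\le n}$ are partitions of unity into nonzero elements, isomorphisms $\theta_i:B|a_i\to B|a_i'$ combine to the automorphism $x\mapsto\bigvee_i\theta_i(x\wedge a_i)$. Three consequences are used all the time.

* **(4.1)** $\Gamma_E$ is the (internal direct) product $\prod_{e\in\mathrm{At}(E)}\Gamma^e$, since $\pi\in\Gamma_E$ maps each $B|e$ to itself and $x=\bigvee_e(x\wedge e)$.
* **(4.2)** If $0<x,x'<u$, every isomorphism $B|x\to B|x'$ extends to an element of $\Gamma^u$: add an isomorphism $B|(u-x)\to B|(u-x')$ and the identity on $B|\neg u$. In particular any two elements strictly between $0$ and $u$ are conjugate under $\Gamma^u$.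
* **(4.3)** If $u\ne0$, there are infinitely many elements strictly between $0$ and $u$.

**Lemma 4.4.** *$\Gamma_E$ has finitely many orbits on $B^k$ for every $k$. Hence it has finitely many orbits on the set of subalgebras with $k$ atoms, and there are only finitely many $\Gamma_E$-invariant subsets of $B$.*

*Proof.* For $\bar x\in B^k$ and $\varepsilon\in2^k$ let $x^\varepsilon=\bigwedge_ix_i^{\varepsilon_i}$, where $x_i^1=x_i$ and $x_i^0=\neg x_i$. Suppose $\bar x,\bar x'$ satisfy
$$e\wedge x^\varepsilon\ne0\iff e\wedge x'^\varepsilon\ne0\qquad\text{for all }e\in\mathrm{At}(E),\ \varepsilon\in2^k.$$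
The nonzero $e\wedge x^\varepsilon$ form a partition of unity, and so do the nonzero $e\wedge x'^\varepsilon$, with the same index set. Isomorphisms $B|(e\wedge x^\varepsilon)\to B|(e\wedge x'^\varepsilon)$ combine to an automorphism. It fixes each $e\in \mathrm{At}(E)$, so it is in $\Gamma_E$, and it takes $x_i$, the join of the $e\wedge x^\varepsilon$ with $\varepsilon_i=1$, to $x'_i$. So the orbit of $\bar x$ is determined by the finite set of pairs $(e,\varepsilon)$ with $e\wedge x^\varepsilon\ne0$, and there are finitely many orbits. A subalgebra with $k$ atoms is given by the $k$-tuple of its atoms, which gives the second claim. An invariant subset of $B$ is a union of some of the finitely many orbits on $B^1$. $\square$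

**Lemma 4.5.** *If $x\in B\setminus E$, then the orbit $\Gamma_Ex$ is infinite. Hence a finite $D\subseteq B$ with $\pi D=D$ for all $\pi\in\Gamma_E$ satisfies $D\subseteq E$.*

*Proof.* Since $x$ is not a join of atoms of $E$, some $e\in\mathrm{At}(E)$ has $0<x\wedge e<e$. For any $y$ with $0<y<e$, (4.2) gives $\gamma\in\Gamma^e\subseteq\Gamma_E$ with $\gamma(x\wedge e)=y$; it fixes $x-e\leq\neg e$, so $\gamma x=(x-e)\vee y$. These are infinitely many elements by (4.3). For the second claim, each $x\in D$ has its orbit inside the finite set $D$. $\square$

**The model.** Start from ZFA + AC with a countable set of urelements, and give that set the structure of a Boolean algebra isomorphic to $B$; call it $B$. Let $\mathcal N$ be the permutation model given by $\Gamma=\mathrm{Aut}(B)$ and the filter generated by the $\Gamma_E$, $E$ a finite subalgebra. The filter is normal: $\pi\Gamma_E\pi^{-1}=\Gamma_{\pi E}$, $\Gamma_E\cap\Gamma_{E'}=\Gamma_{\langle E\cup E'\rangle}$, and the stabilizer of $b$ contains $\Gamma_{\langle\{b\}\rangle}$. Say that $E$ *supports* $x$ if $\pi x=x$ for all $\pi\in\Gamma_E$. The Boolean operations are in $\mathcal N$, with support $\{0,1\}$.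 Finiteness of elements of $\mathcal N$ is absolute: if $x=\{x_1,\dots,x_n\}\in\mathcal N$, then the list $i\mapsto x_i$ is supported by the algebra generated by supports of the $x_i$, so it lies in $\mathcal N$.

**(2) fails for $X=B$ in $\mathcal N$.** Let $f:\omega\to P(B)$ be in $\mathcal N$, supported by $E$. Each $f(n)$ is $\Gamma_E$-invariant, so $f$ has finite range by Lemma 4.4 and is not injective. Thus $P(B)$ is DF in $\mathcal N$. Every AD family in $B$ is a subset of $P(B)$, so it is DF and does not have size $>\aleph_0$.

**(1) on the set $B$ itself.** Fix $c$ with $0<c<1$. The map $x\mapsto(x\wedge c,\,x-c)$ identifies $B$ with $(B|c)\times(B|\neg c)$; this is the square we wanted. The columns are $F_d=\{x\in B:x\wedge c=d\}$, $d\le c$. They are infinite and pairwise disjoint, and the family $\{F_d:d\le c\}$ lies in $\mathcal N$. Suppose it had an injection $i$ into $\omega$ in $\mathcal N$, with support $E'\ni c$. For $\pi\in\Gamma_{E'}$ we have $\pi F_d=F_{\pi d}$ and $i(\pi F_d)=i(F_d)$, so $F_{\pi d}=F_d$ and $\pi d=d$. By Lemma 4.5, $d\in E'$ for all $d\le c$, which is impossible since $E'$ is finite. So the family is uncountable.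

But (1) speaks of *every* infinite set $Y\in\mathcal N$, and a general $Y$ carries no Boolean structure. The plan has two parts. First, attach to each $y\in Y$ a finite subalgebra, its least support, in a finite-to-one way; by Fact 1.3 this replaces $Y$ by an infinite set $\mathcal S$ of finite subalgebras of $B$. Second, find fibers in $\mathcal S$ over a suitable $c$. Least supports exist only if supports are closed under intersection, and that is a statement about $\mathrm{Aut}(B)$, to which we turn now.

## 5. Stabilizers of two finite subalgebras generate the stabilizer of the intersection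

**Proposition 5.1.** *For finite subalgebras $E,E'$ of $B$: $\Gamma_{E\cap E'}=\langle\Gamma_E\cup\Gamma_{E'}\rangle$.*

Try the smallest interesting case: $E=\{0,u,\neg u,1\}$ and $E'=\{0,v,\neg v,1\}$ with all four of $u\wedge v$, $u-v$, $v-u$, $\neg u\wedge\neg v$ nonzero. Then $E\cap E'=\{0,1\}$, and the proposition says that every automorphism of $B$ is a product of automorphisms fixing $u$ or fixing $v$. Such products can be built because pieces can be pushed through the overlaps. Overlap is needed: if $u,v$ are nonzero and $u\wedge v=0$, every element of $\langle\Gamma^u\cup\Gamma^v\rangle$ fixes $u$, so this group is smaller than $\Gamma^{u\vee v}$. The key is that overlap is enough.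

**Lemma 5.2.** *If $u\wedge v\ne0$, then $\Gamma^{u\vee v}\subseteq K:=\langle\Gamma^u\cup\Gamma^v\rangle$.*

*Proof.* If $u\le v$ or $v\le u$ this is trivial. Otherwise $p=u-v$, $m=u\wedge v$, $q=v-u$ are nonzero. Put $w=u\vee v=p\vee m\vee q$. Let $h\in\Gamma^w$ and $p'=h(p)$; then $0<p'<w$ because $0<p<w$. We must show $h\in K$. The idea is to multiply $h$ on the left by elements of $K$ until the product fixes everything below $\neg v$.

**Step 1 (bring $p'$ strictly inside $u$).** The purpose is to find $k\in K$ with $0<k(p')<u$, so that one move in $\Gamma^u$ can then carry it back to $p$.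

*Case 1: $p'\not\ge v$.* If $p'\wedge v=0$, then $p'\le w-v=p<u$, and $k=\mathrm{id}$ works. Otherwise $0<p'\wedge v<v$. Choose $0<m'<m$. Both $p'\wedge v$ and $m'$ are strictly between $0$ and $v$, so there is $k\in\Gamma^v$ with $k(p'\wedge v)=m'$. Since $k$ fixes $p'-v\le\neg v$, we get $k(p')=(p'-v)\vee m'$. Here $p'-v\le w-v=p\le u$, so $k(p')\le u$. Also $k(p')\wedge m=m'<m$, so $k(p')\not\ge m$ and therefore $k(p')<u$. It is nonzero since $p'$ is.

*Case 2: $p'\ge v$.* Then $p'\wedge u\ge v\wedge u=m>0$. Also $p'\wedge u\ne u$, since otherwise $p'\ge u\vee v=w$. So $p'\wedge u$ and $p$ are both strictly between $0$ and $u$, and there is $k_1\in\Gamma^u$ with $k_1(p'\wedge u)=p$. Moreover $q=v-u\le p'-u\le w-u=q$, so $p'-u=q$, and $k_1$ fixes it. Thus $k_1(p')=p\vee q$. This element is nonzero, below $w$, and not $\ge v$, because it is disjoint from $m$. The argument of Case 1 used only these three properties of $p'$, so it applies to $k_1(p')$ and gives some $k_2\in K$ with $0<k_2k_1(p')<u$. Put $k=k_2k_1$.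

**Step 2 (undo $h$ below $p$).** The purpose is to correct $kh$ by an element of $\Gamma^u$ so that the result lies in $\Gamma^v$. The automorphism $kh$ maps $B|p$ onto $B|k(p')$. Since $0<k(p')<u$ and $0<p<u$ (as $u-p=m\ne0$), (4.2) extends the isomorphism $(kh)^{-1}:B|k(p')\to B|p$ to some $g\in\Gamma^u$; it maps $B|(u-k(p'))$ onto $B|m$. Now $gkh$ fixes every element below $p$. It also fixes every element below $\neg w$, because $h\in\Gamma^w$ does, and so do all elements of $\Gamma^u$ and $\Gamma^v$, hence $k$ and $g$. Since $\neg v=\neg w\vee(w-v)=\neg w\vee p$, it fixes every element below $\neg v$. So $gkh\in\Gamma^v\subseteq K$, and $h=k^{-1}g^{-1}(gkh)\in K$. $\square$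

*Proof of Proposition 5.1.* "$\supseteq$" is clear. Let $K=\langle\Gamma_E\cup\Gamma_{E'}\rangle$. By (4.1), $K$ contains $\Gamma^a$ for all $a\in\mathrm{At}(E)\cup\mathrm{At}(E')$.

**Step 1 (the atoms of $E\cap E'$).** This step describes $\mathrm{At}(E\cap E')$ by a graph. On the disjoint union $\mathrm{At}(E)\sqcup\mathrm{At}(E')$ join $e\in\mathrm{At}(E)$ to $e'\in\mathrm{At}(E')$ if $e\wedge e'\ne0$. Let $Q$ be a connected component. Each $E$-atom $e\in Q$ is the join of the nonzero $e\wedge e'$, and these $e'$ are neighbors of $e$, hence in $Q$. So $e$ lies below the join of the $E'$-atoms in $Q$. By symmetry the join of the $E$-atoms in $Q$ equals the join of the $E'$-atoms in $Q$; call it $c_Q$. It lies in $E\cap E'$. Conversely let $x\in E\cap E'$. If $e\le x$ and $e\wedge e'\ne0$, then $e'\wedge x\ne0$, so $e'\le x$ because $x\in E'$; and likewise with the roles exchanged. So the atoms below $x$ form a union of components, and $x$ is a join of $c_Q$'s. The $c_Q$ are nonzero, pairwise disjoint and have join $1$. Hence they are the atoms of $E\cap E'$.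

**Step 2 (walk through a component).** This step shows $\Gamma^{c_Q}\subseteq K$. List $Q$ as $a_1,\dots,a_r$ so that each $a_{i+1}$ is adjacent to an earlier vertex. Put $u_i=a_1\vee\dots\vee a_i$. Then $\Gamma^{u_1}\subseteq K$. If $\Gamma^{u_i}\subseteq K$, then $u_i\wedge a_{i+1}\ne0$, and Lemma 5.2 gives $\Gamma^{u_{i+1}}\subseteq\langle\Gamma^{u_i}\cup\Gamma^{a_{i+1}}\rangle\subseteq K$. At the end $u_r=c_Q$.

By (4.1) applied to $E\cap E'$, $\Gamma_{E\cap E'}=\prod_Q\Gamma^{c_Q}\subseteq K$. $\square$

## 6. Fibers in an infinite set of finite subalgebras

For a set $T\subseteq B$ and $c\in B$ put $T\wedge c=\{t\wedge c:t\in T\}$. Given a set $\mathcal S$ of finite subalgebras, we look at the fibers of $T\mapsto T\wedge c$.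

The choice of $c$ matters. Let $0<a<1$ and let $\mathcal S$ be the set of all $T_x=\{0,x,\neg x,1\}$ with $0<x<a$; it is $\Gamma_E$-invariant for $E=\{0,a,\neg a,1\}$. With $c=a$ we get $T_x\wedge a=\{0,x,a-x,a\}$, so each nonempty fiber is $\{T_x,T_{a-x}\}$, which is finite. With $c=\neg a$ we get $T_x\wedge\neg a=\{0,\neg a\}$ always, so there is just one fiber. The parameter must cut strictly inside $a$, and leave room to move the subalgebra on both sides of the cut.

**Lemma 6.1.** *Let $E$ be a finite subalgebra and $\mathcal S$ an infinite $\Gamma_E$-invariant set of finite subalgebras of $B$. Then there is $c\in B$ such that, with $F_D:=\{T\in\mathcal S:T\wedge c=D\}$, infinitely many $D$ have $F_D$ infinite.*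

*Proof.* **Step 1 (choice of $c$).** We choose $c$ inside one atom of $E$ so that some $S\in\mathcal S$ is properly cut on both sides. As $E$ has only finitely many subalgebras, some $S\in\mathcal S$ is not contained in $E$. Take $s\in S\setminus E$ and $e\in\mathrm{At}(E)$ with $0<s\wedge e<e$. Choose $0<c_1<s\wedge e$ and $0<c_2<e-s$, and put $c=c_1\vee c_2$ and $f=e-c$. Then $s\wedge c=c_1$, so $0<s\wedge c<c$. Also $s\wedge f=(s\wedge e)-c_1\ne0$ and $f-s=(e-s)-c_2\ne0$, so $0<s\wedge f<f$.

**Step 2 (two independent motions).** We check that $\Gamma^c$ moves the $c$-part and $\Gamma^f$ moves the $f$-part, independently and within $\mathcal S$. Since $c,f\le e$, elements of $\Gamma^c$ and $\Gamma^f$ fix all atoms of $E$ other than $e$, hence also $e$; so $\Gamma^c,\Gamma^f\subseteq\Gamma_E$. Let $g\in\Gamma^c$ and $h\in\Gamma^f$. Then $hgS\in\mathcal S$. Both $g$ and $h$ fix $c$ and $f$. For $t\in S$,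
$$hgt\wedge c=hg(t\wedge c)=g(t\wedge c),\qquad hgt\wedge f=hg(t\wedge f)=h(t\wedge f),$$
the first because $g(t\wedge c)\le c\le\neg f$ is fixed by $h$, the second because $t\wedge f\le\neg c$ is fixed by $g$. So $hgS\wedge c=g(S\wedge c)$ and $hgS\wedge f=h(S\wedge f)$.

**Step 3 (counting).** We count the values of the two coordinates. By (4.2) and (4.3) the $\Gamma^c$-orbit of $s\wedge c$ is infinite. The sets $g(S\wedge c)$ are finite and together contain this orbit, so there are infinitely many different sets $D=g(S\wedge c)$. Fix such a $g$ and $D$. By the same argument in $f$, the sets $h(S\wedge f)$, $h\in\Gamma^f$, take infinitely many values. So the subalgebras $hgS$, $h\in\Gamma^f$, take infinitely many values, and all of them lie in $F_D$. $\square$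

## 7. Proof of Theorem A

Let $\mathcal N$ be the model of Section 4. We saw there that its set $B$ of urelements is infinite, that every AD family in $B$ is DF, and that (2) fails. It remains to prove (1).

**Step 1 (least supports).** This step attaches a finite subalgebra to each element of $\mathcal N$. If $E,E'$ support $x$, then $\{\pi:\pi x=x\}$ is a group containing $\Gamma_E\cup\Gamma_{E'}$, so it contains $\Gamma_{E\cap E'}$ by Proposition 5.1; thus $E\cap E'$ supports $x$. A support of $x$ with as few elements as possible is therefore contained in every support. Call this least support $A_x$. Since $E$ supports $x$ if and only if $\pi E$ supports $\pi x$, we have $A_{\pi x}=\pi A_x$ for $\pi\in\Gamma$.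

**Step 2 (reduction to sets of subalgebras).** This step replaces an arbitrary set by a set of finite subalgebras. Let $Y\in\mathcal N$ be infinite. If $Y$ is DI in $\mathcal N$, use Fact 1.1. Assume $Y$ is DF in $\mathcal N$. Consider $\varphi:y\mapsto A_y$ on $Y$. By Step 1, every $\pi$ with $\pi Y=Y$ satisfies $\pi\varphi=\varphi$, so $\varphi\in\mathcal N$. Let $A$ be a finite subalgebra. All elements of $\varphi^{-1}(A)$ are fixed by $\Gamma_A$. In the ground universe there is a bijection of $\varphi^{-1}(A)$ with an ordinal; each of its pairs $(y,\alpha)$ is fixed by $\Gamma_A$, so the bijection is supported by $A$ and lies in $\mathcal N$. Hence $\varphi^{-1}(A)$ is well-orderable in $\mathcal N$. An infinite well-orderable set is DI, and $Y$ is DF, so $\varphi^{-1}(A)$ is finite. Thus $\varphi$ is finite-to-one, and its image $\mathcal S\in\mathcal N$ is an infinite set of finite subalgebras of $B$. By Fact 1.3 it suffices to find an uncountable AD family in $\mathcal S$.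

**Step 3 (the family).** This step defines the family of fibers in $\mathcal N$. Let $E$ support $\mathcal S$; then $\mathcal S$ is $\Gamma_E$-invariant. Take $c$ from Lemma 6.1 and let
$$\Delta=\{D:F_D\text{ infinite}\},\qquad\mathcal D=\{F_D:D\in\Delta\}.$$
If $\pi\in\Gamma_E$ fixes $c$, then $T\wedge c=D$ is equivalent to $\pi T\wedge c=\pi D$, so $\pi F_D=F_{\pi D}$. Hence $\Delta$ and $\mathcal D$ are supported by $\langle E\cup\{c\}\rangle$, and each $F_D$ is supported by $\langle E\cup\{c\}\cup D\rangle$; all of these are in $\mathcal N$. The members of $\mathcal D$ are infinite, and pairwise disjoint since $T\in F_D$ determines $D=T\wedge c$. So $\mathcal D$ is an AD family in $\mathcal S$. It is infinite by Lemma 6.1.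

**Step 4 (the family is uncountable).** This step repeats the argument for the columns $F_d$ in Section 4. Suppose $i:\mathcal D\to\omega$ is an injection in $\mathcal N$, supported by some $E'\supseteq E\cup\{c\}$. For $\pi\in\Gamma_{E'}$ and $D\in\Delta$ we have $\pi F_D=F_{\pi D}$ and $i(\pi F_D)=i(F_D)$. So $F_{\pi D}=F_D$, and as these sets are nonempty, $\pi D=D$. By Lemma 4.5, $D\subseteq E'$. So $\Delta$ is finite, a contradiction. Hence $|\mathcal D|\not\le\aleph_0$ in $\mathcal N$, and (1) holds. $\blacksquare$

## 8. A symmetric extension that imitates the urelements

To get a model of ZF we replace each urelement $b$ by a set $X_b$ of generic subsets of a cardinal and let $\mathrm{Aut}(B)$ permute the sets $X_b$.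

**Symmetric extensions.** Let $P$ be a forcing notion in $V\models$ ZFC with largest condition $1$, and $\mathcal G$ a group acting on $P$ by automorphisms. It acts on names by $g\tau=\{(g\sigma,gp):(\sigma,p)\in\tau\}$, and check names $\check x$ are fixed. Fix a normal filter of subgroups of $\mathcal G$ (it contains $\mathcal G$ and is closed under supergroups, finite intersections and conjugation). A name is *symmetric* if its stabilizer is in the filter, and hereditarily symmetric if, in addition, all names occurring in it are hereditarily symmetric. For $G$ generic, the values $\tau^G$ of hereditarily symmetric names form a model $N$ of ZF with $V\subseteq N\subseteq V[G]$ (Jech, *The Axiom of Choice*, Ch. 5). We use the symmetry rule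
$$p\Vdash\psi(\tau)\iff gp\Vdash\psi(g\tau).$$
Here $\Vdash$ is used only for atomic statements about names and Boolean combinations of these with bounded quantifiers; such statements mean the same in $N$ and in $V[G]$.

**The forcing.** Let $\kappa=\lambda^+$. Call sets of size $\le\lambda$ *small*. Fix $B$ and $\Gamma=\mathrm{Aut}(B)$ in $V$. Let $P$ be the set of small partial functions from $B\times\kappa\times\kappa$ to $2$, ordered by $\supseteq$. A union of at most $\lambda$ small sets is small, so $P$ is closed under descending sequences of length $\le\lambda$, and $V[G]$ has no new $\lambda$-sequences, in particular no new $\omega$-sequences, of elements of $V$. Put $\mathrm{supp}(p)=\{(b,\xi):\exists\eta\ (b,\xi,\eta)\in\mathrm{dom}\,p\}$, a small set.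

**The group and the filter.** $\mathcal G$ is the group of permutations $g$ of $B\times\kappa$ for which there is $\pi_g\in\Gamma$ with
$$g[\{b\}\times\kappa]=\{\pi_gb\}\times\kappa\quad\text{for all }b\in B.$$
It acts on $P$ by $(gp)(g(b,\xi),\eta)=p(b,\xi,\eta)$. For a finite subalgebra $E$ and small $s\subseteq E\times\kappa$ let
$$\mathcal G(E,s)=\{g\in\mathcal G:\pi_g\in\Gamma_E,\ g\restriction s=\mathrm{id}\}.$$
Since $\mathcal G(E,s)\cap\mathcal G(E',s')=\mathcal G(\langle E\cup E'\rangle,s\cup s')$ and $g\,\mathcal G(E,s)\,g^{-1}=\mathcal G(\pi_gE,gs)$, these groups generate a normal filter. Let $N$ be the resulting symmetric model. A name $\tau$ *has support* $(E,s)$ if $g\tau=\tau$ for all $g\in\mathcal G(E,s)$. Then $g\tau$ has support $(\pi_gE,gs)$, and supports may be enlarged.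

**Names for the imitation urelements.** Put
$$\dot x_{b,\xi}=\{(\check\eta,p):p(b,\xi,\eta)=1\},\quad\dot X_b=\{(\dot x_{b,\xi},1):\xi<\kappa\},\quad\dot{\mathfrak B}=\{(\dot X_b,1):b\in B\}.$$
Then $g\dot x_{b,\xi}=\dot x_{g(b,\xi)}$, $g\dot X_b=\dot X_{\pi_gb}$ and $g\dot{\mathfrak B}=\dot{\mathfrak B}$. So $\dot x_{b,\xi}$ has support $(\langle\{b\}\rangle,\{(b,\xi)\})$, $\dot X_b$ has support $(\langle\{b\}\rangle,\emptyset)$, and $x_{b,\xi},X_b,\mathfrak B\in N$. The $x_{b,\xi}$ are distinct: given $p$ and two indices, there is $\eta<\kappa$ not mentioned in $p$, and we extend $p$ to make the two subsets of $\kappa$ differ at $\eta$. So the $X_b$ are nonempty and pairwise disjoint, and $b\mapsto X_b$ is a bijection $B\to\mathfrak B$ in $V[G]$. It transports the Boolean operations to $\mathfrak B$. The transported operations have $\mathcal G$-invariant names, because each $\pi_g$ is an automorphism; so they lie in $N$.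

For finite $S\subseteq B$ let $\hat S=\{(\dot X_b,1):b\in S\}$; then $g\hat S=\widehat{\pi_gS}$. We identify $S$ with $\hat S^G$, that is, $\mathfrak B$ with $B$. Finiteness is absolute between $N$ and $V[G]$, since a finite list of elements of $N$ is in $N$. As $V[G]$ has no new $\omega$-sequences of elements of $V$, the group $\Gamma$ is the same in $V$ and $V[G]$, and every set of finite subsets of $B$ in $V[G]$ is in $V$. So the lemmas of Sections 4–6 may be applied.

**Power set of $\lambda$.** No subsets of $\lambda$ are added and $V\subseteq N\subseteq V[G]$, so $P(\lambda)^N=P(\lambda)^V$. A well-order of this set in $V$ is in $N$.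

**Example 8.1.** Each $X_b$ is DI in $N$: the name $\{(\mathrm{op}(\check n,\dot x_{b,n}),1):n<\omega\}$, where $\mathrm{op}$ is the canonical name for an ordered pair, has support $(\langle\{b\}\rangle,\{b\}\times\omega)$ and names an injection $\omega\to X_b$. We allow small $s$ and not just finite $s$ for this kind of reason. The subalgebra $E$, however, must be finite.

**Lemma 8.2.** *If $p\in G$, $E$ is a finite subalgebra, $s\subseteq E\times\kappa$ is small and $\pi\in\Gamma_E$, then there is $g\in\mathcal G(E,s)$ with $\pi_g=\pi$ and $gp\in G$.*

*Proof.* The purpose of the lemma is to let us apply $\pi$ to a true statement without leaving $G$. It suffices to find, for each $q\le p$, such a $g$ with $gp$ compatible with $q$. For then the set of conditions below $gp$ for some $g\in\mathcal G(E,s)$ with $\pi_g=\pi$ is dense below $p$, and $G$ meets it.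

Given $q\le p$, let $a=\mathrm{supp}(p)\cup\mathrm{supp}(q)\cup s$, a small set. For each $b\in B$ consider the following partial map from $\{b\}\times\kappa$ to $\{\pi b\}\times\kappa$. On $s\cap(\{b\}\times\kappa)$ it is the identity; if this set is nonempty then $b\in E$, so $\pi b=b$ and this makes sense. On $(\mathrm{supp}(p)\setminus s)\cap(\{b\}\times\kappa)$ it is some injection into $(\{\pi b\}\times\kappa)\setminus a$. The two parts have disjoint ranges, as $s\subseteq a$. So we have a small partial injection. Complements of small sets in $\{b\}\times\kappa$ and in $\{\pi b\}\times\kappa$ have size $\kappa$, so it extends to a bijection $\{b\}\times\kappa\to\{\pi b\}\times\kappa$. Let $g$ be the union of these bijections over all $b$. Then $g\in\mathcal G(E,s)$ and $\pi_g=\pi$.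

To see that $gp$ and $q$ are compatible, let $\sigma\in\mathrm{supp}(gp)\cap\mathrm{supp}(q)$. Then $\sigma\in a$, and $\sigma=g\sigma_0$ with $\sigma_0\in\mathrm{supp}(p)$. If $\sigma_0\notin s$, then $g\sigma_0\notin a$, a contradiction. So $\sigma_0\in s$ and $\sigma=\sigma_0$. If $(\sigma,\eta)$ is in both domains, then $(gp)(\sigma,\eta)=p(\sigma,\eta)=q(\sigma,\eta)$, the last because $q\le p$. So $gp\cup q$ is a condition. $\square$

**Lemma 8.3.** *(a) If $\mathcal T\in N$ is a subset of $\mathfrak B$, or a set of finite subsets of $\mathfrak B$, and has a name with support $(E,s)$, then $\mathcal T$ is $\Gamma_E$-invariant. (b) Let $f\in N$ be a function with a name with support $(E,s)$. If $f:\omega\to P(\mathfrak B)$, then every $f(n)$ is $\Gamma_E$-invariant. If $f$ maps a set of finite subsets of $\mathfrak B$ into $\omega$, then $\pi D\in\mathrm{dom}f$ and $f(\pi D)=f(D)$ for all $D\in\mathrm{dom}f$, $\pi\in\Gamma_E$.*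

*Proof.* Let $\tau$ be the name and $\pi\in\Gamma_E$. Suppose $\mathcal T$ is a set of finite sets and $S\in\mathcal T$. Some $p\in G$ forces $\hat S\in\tau$. Take $g$ from Lemma 8.2. Then $gp\in G$ forces $g\hat S\in g\tau$, that is, $\widehat{\pi S}\in\tau$. So $\pi S\in\mathcal T$. As this holds for all $\pi$ in the group $\Gamma_E$, $\mathcal T$ is invariant. The other cases are the same with "$\dot X_b\in\tau$", "$\dot X_b\in\tau(\check n)$" and "$\tau(\hat D)=\check n$" in place of "$\hat S\in\tau$", using $g\dot X_b=\dot X_{\pi b}$, $g\hat D=\widehat{\pi D}$ and $g\check n=\check n$. $\square$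

**(2) fails for $\mathfrak B$ in $N$.** Let $f:\omega\to P(\mathfrak B)$ be in $N$, with a name of support $(E,s)$. By Lemma 8.3(b) every $f(n)$ is $\Gamma_E$-invariant, so by Lemma 4.4 $f$ has finite range. Thus $P(\mathfrak B)$ is DF in $N$, and so are all AD families in $\mathfrak B$.

## 9. Proof of (1) in $N$: carriers instead of least supports

Let $Y\in N$ be infinite. If $Y$ is DI in $N$, use Fact 1.1. From now on assume that $Y$ is DF in $N$. We would like to copy Section 7, and this is where the copy stops. A support now belongs to a *name*, one element $y$ has many names, and two names with the same value are only forced to be equal. If $y$ has names with supports $(E,s)$ and $(E',s')$, Proposition 5.1 does not by itself give a name with a support of the form $(E\cap E',s'')$. So we work with the set of all possible $E$.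

**Definition.** A finite subalgebra $E$ *carries* $y\in N$ if $y=\dot y^G$ for some hereditarily symmetric name $\dot y$ with support $(E,s)$ for some $s$. Let $\mathcal E_y$ be the set of finite subalgebras carrying $y$ (it is nonempty), and $C_y=\bigcap\mathcal E_y$.

**Example 9.1.** Let $y=x_{b,\xi}$. If $b\in E$, then $E$ carries $y$, by the name $\dot x_{b,\xi}$. Suppose some $E\not\ni b$ carries $y$, by $\dot y$ with support $(E,s)$. By Lemma 4.5 there is $\pi\in\Gamma_E$ with $\pi b\ne b$. Let $p\in G$ force $\dot y=\dot x_{b,\xi}$ and take $g$ from Lemma 8.2. Then $gp\in G$ forces $\dot y=\dot x_{g(b,\xi)}$, so $x_{b,\xi}=x_{g(b,\xi)}$ with $g(b,\xi)\in\{\pi b\}\times\kappa$, contradicting distinctness. So $\mathcal E_y=\{E:b\in E\}$ and $C_y=\langle\{b\}\rangle$.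

In general we do not claim that $C_y$ carries $y$. The replacement is that $\mathcal E_y$ is invariant under $\Gamma_{C_y}$, and this turns out to be enough.

**Step (i): if $E,E'\in\mathcal E_y$ and $\pi\in\Gamma_E$, then $\pi E'\in\mathcal E_y$.** This step moves one carrier by the stabilizer of another. Take names $\dot y,\dot y'$ of $y$ with supports $(E,s),(E',s')$, and $p\in G$ forcing $\dot y=\dot y'$. With $g\in\mathcal G(E,s)$ from Lemma 8.2, $gp\in G$ forces $g\dot y=g\dot y'$, and $g\dot y=\dot y$. So $y=(g\dot y')^G$, and $g\dot y'$ is hereditarily symmetric with support $(\pi E',gs')$.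

**Step (ii): $\mathcal E_y$ is $\Gamma_{C_y}$-invariant.** This step is where Proposition 5.1 enters. An intersection of finite subalgebras is already the intersection of finitely many of them, so $C_y=E_1\cap\dots\cap E_m$ with $E_i\in\mathcal E_y$. Proposition 5.1 gives $\Gamma_{E_1\cap\dots\cap E_{j+1}}=\langle\Gamma_{E_1\cap\dots\cap E_j}\cup\Gamma_{E_{j+1}}\rangle$, so by induction $\Gamma_{C_y}$ is generated by $\bigcup_i\Gamma_{E_i}$. By (i), each element of each $\Gamma_{E_i}$ maps $\mathcal E_y$ into itself. Hence so does every element of $\Gamma_{C_y}$, and its inverse does as well.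

**Step (iii): the functions $y\mapsto\mathcal E_y$ and $y\mapsto C_y$ on $Y$ are in $N$.** This step is needed because "carries" was defined by means of names and $G$, not inside $N$. Let $\rho(\tau)=\sup\{\rho(\sigma)+1:(\sigma,p)\in\tau\}$ be the name-rank; $\rho(g\tau)=\rho(\tau)$. Let $\dot Y$ be a hereditarily symmetric name of $Y$. In $V$, consider the triples $(\sigma,E,p)$ where $\sigma$ is a name occurring as first coordinate in $\dot Y$, $E$ is a finite subalgebra, $p\in P$, and there is a hereditarily symmetric $\tau$ with support $(E,s)$ for some $s$ and $p\Vdash\sigma=\tau$. They form a set. Choose an ordinal $\beta$ larger than the least possible $\rho(\tau)$ for each of them. If $y\in Y$ and $E\in\mathcal E_y$, then $y=\sigma^G$ for such a $\sigma$ and some $p\in G$ forces $\sigma$ to equal a name witnessing $E\in\mathcal E_y$. So there is also a witness $\tau$ with $\rho(\tau)<\beta$ and $p\Vdash\sigma=\tau$.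

The names of name-rank $<\beta$ form a set. Let $\dot R$ be the set of all pairs $(\mathrm{op}(\tau,\hat E),1)$ where $E$ is a finite subalgebra and $\tau$ is a hereditarily symmetric name with $\rho(\tau)<\beta$ that has support $(E,s)$ for some $s$. Since $g\,\mathrm{op}(\tau,\hat E)=\mathrm{op}(g\tau,\widehat{\pi_gE})$ and $g\tau$ has support $(\pi_gE,gs)$, the name $\dot R$ is $\mathcal G$-invariant, and it is hereditarily symmetric. So $R=\dot R^G\in N$, and for $y\in Y$
$$E\in\mathcal E_y\iff(y,\hat E^G)\in R.$$
Hence $y\mapsto\mathcal E_y$ and $y\mapsto C_y$, as functions on $Y$, are definable in $N$ from $R$ and $Y$.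

**Step (iv): for every $E$ the set $Y_E:=\{y\in Y:E\in\mathcal E_y\}$ is finite.** This step replaces the well-ordering argument in Section 7, and it uses that countable unions of small sets are small. Suppose $Y_E$ is infinite. In $V[G]$, where AC holds, choose distinct $y_n\in Y_E$ ($n<\omega$) and hereditarily symmetric names $\dot y_n$ for them with supports $(E,s_n)$. The sequence $\langle(\dot y_n,s_n):n<\omega\rangle$ consists of elements of $V$, so it is in $V$. Then $s=\bigcup_ns_n\subseteq E\times\kappa$ is small. Every $g\in\mathcal G(E,s)$ fixes every $\dot y_n$, so $\{(\mathrm{op}(\check n,\dot y_n),1):n<\omega\}$ is a hereditarily symmetric name with support $(E,s)$. It names an injection $\omega\to Y$, so $Y$ is DI in $N$, a contradiction.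

**Step (v): if $Z_C=\{y\in Y:C_y=C\}$ is infinite for some $C$, then $Y$ has an AD family of size $2^{\aleph_0}$ in $N$.** This step handles the case where $y\mapsto C_y$ is not finite-to-one, which can arise because $C_y$ need not carry $y$. For $y\in Z_C$ let $k(y)=\min\{|\mathrm{At}(E)|:E\in\mathcal E_y\}$. By (iii) the map $k:Z_C\to\omega$ is in $N$. We show that it is finite-to-one. Fix $k<\omega$. By Lemma 4.4 let $E_1,\dots,E_m$ represent the $\Gamma_C$-orbits of subalgebras with $k$ atoms. If $y\in Z_C$ and $k(y)=k$, some $\pi E_i$ with $\pi\in\Gamma_C$ is in $\mathcal E_y$. As $C_y=C$, (ii) gives $E_i\in\mathcal E_y$, i.e. $y\in Y_{E_i}$. So $\{y\in Z_C:k(y)=k\}\subseteq Y_{E_1}\cup\dots\cup Y_{E_m}$, which is finite by (iv). Now Facts 1.3 and 1.2 apply in $N$, and the resulting family is uncountable by Fact 1.1.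

**Step (vi): the remaining case.** This step concludes as in Section 7. If no $Z_C$ is infinite, then $y\mapsto C_y$ is finite-to-one on $Y$, and its image $\mathcal S\in N$ is an infinite set of finite subalgebras of $\mathfrak B$. By Fact 1.3 it suffices to find an uncountable AD family in $\mathcal S$. By Lemma 8.3(a), $\mathcal S$ is $\Gamma_E$-invariant for some finite $E$. Take $c$ from Lemma 6.1, let $F_D=\{T\in\mathcal S:T\wedge c=D\}$, $\Delta=\{D:F_D\text{ infinite}\}$ and $\mathcal D=\{F_D:D\in\Delta\}$. These are definable in $N$ from $\mathcal S$, $X_c$ and the Boolean operations, so they are in $N$. $\mathcal D$ is an infinite family of pairwise disjoint infinite subsets of $\mathcal S$, hence AD.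

Suppose $i:\mathcal D\to\omega$ is an injection in $N$. Since $D\mapsto F_D$ is injective on $\Delta$, $j(D)=i(F_D)$ is an injection $\Delta\to\omega$ in $N$. It has a name with some support $(E',s')$, and after enlarging we may take $E'\supseteq E\cup\{c\}$. Let $D\in\Delta$ and $\pi\in\Gamma_{E'}$. By Lemma 8.3(b), $\pi D\in\Delta$ and $j(\pi D)=j(D)$, so $\pi D=D$. By Lemma 4.5, $D\subseteq E'$. So $\Delta$ is finite, contradicting Lemma 6.1. Hence $|\mathcal D|\not\le\aleph_0$ in $N$.

So (1) holds in $N$. By Section 8, (2) fails in $N$, the infinite set $\mathfrak B$ has DF power set in $N$, and $P(\lambda)^N=P(\lambda)^V$ is well-orderable in $N$; since $\lambda\geq\omega$, so is $\mathbb R$. As a model of ZFC is available relative to Con(ZF), Con(ZF) implies Con(ZF + (1) + $\neg$(2)). This proves Theorem C. $\blacksquare$
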